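# The largest reduced graph of a given rank

## Seven vertices at rank four

Take the path with vertices $1,2,3$ and edges $12$, $23$. Its adjacency matrix has rows $(0,1,0)$, $(1,0,1)$, $(0,1,0)$, so its rank over the real numbers is $2$. The first and third rows agree, because $1$ and $3$ have the same neighbors. We could attach as many further copies of $3$ as we like: the star with $k$ leaves still has rank $2$. So rank alone does not bound the number of vertices, but the reason is a cheap one, namely repeated rows.

Forbid repeated rows. Then $K_2$ has rank $2$, and $K_2$ with an isolated vertex, which we write $K_2+K_1$, still has rank $2$ and has three different rows. Now build something larger from it. Let $1\sim 2$ and let $3$ be isolated. Make a second copy $1',2',3'$ of each vertex, join copies whenever the originals are joined, and add one vertex $\omega$ joined to all the primed vertices. The neighborhoods are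
$$N(1)=\{2,2'\},\quad N(1')=\{2,2',\omega\},\quad N(2)=\{1,1'\},\quad N(2')=\{1,1',\omega\},$$
$$N(3)=\emptyset,\quad N(3')=\{\omega\},\quad N(\omega)=\{1',2',3'\}.$$
These are seven different sets. The rows of the adjacency matrix are their indicator vectors, and the rows of $1'$ and $2'$ are the rows of $1$ and $2$ plus the row of $3'$. So the row space is spanned by the indicators of $\{2,2'\}$, $\{1,1'\}$, $\{\omega\}$, $\{1',2',3'\}$. The first three have disjoint supports, none of which contains $3'$, while the fourth support does contain $3'$. Hence the rank is $4$: we have seven vertices at rank four. Could there be eight?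

**Definition.** All graphs are finite and simple. The *rank* of a graph is the rank over $\mathbb R$ of its adjacency matrix. A graph is *reduced* if no two vertices have the same set of neighbors.

For given $r$ there are only finitely many reduced graphs of rank $r$ (we prove this below). Let $m(r)$ be the number of vertices of the largest one. It is known, from two constructions of which the first is due to Kotlov and Lovász, that
$$m(r)\ \ge\ \begin{cases}2^{(r+2)/2}-1 & r\text{ even},\\ 5\cdot 2^{(r-3)/2}-1 & r\text{ odd},\ r>1.\end{cases}$$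
The text "Ranks and signatures of adjacency matrices" (https://webspace.maths.qmul.ac.uk/p.j.cameron/preprints/ranksign.pdf) poses the conjecture that these bounds are attained: for every positive even $r$ and every odd $r>1$, equality holds. We shall prove that the conjecture is true. To treat both parities at once, put
$$M(2i)=2^{i+1},\qquad M(2i+1)=5\cdot2^{i-1}\qquad(i\ge0),$$
so that $M(0),M(1),M(2),\dots=2,\tfrac52,4,5,8,10,16,20,32,\dots$

**Theorem 1.** A reduced graph of rank $r$ has at most $M(r)-1$ vertices. For every $r\ge2$ this is attained.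

Since $M(r)-1$ equals $2^{(r+2)/2}-1$ for even $r$ and $5\cdot2^{(r-3)/2}-1$ for odd $r$, Theorem 1 says that $m(r)=2^{(r+2)/2}-1$ for every even $r\ge2$ and $m(r)=5\cdot 2^{(r-3)/2}-1$ for every odd $r\ge 3$. In particular, rank four never gives eight vertices.

## Rows modulo two: small ranks, and a bound that is too weak

The first thing to try is to reduce the adjacency matrix $A$ modulo $2$. Its rows, being $0/1$ vectors, stay distinct. Two textbook facts apply. The rank of $A$ over $\mathbb F_2$ is at most its real rank, because a square submatrix with odd determinant has nonzero determinant. And a symmetric matrix with zero diagonal over $\mathbb F_2$ is alternating, so its rank is even. Hence the row space modulo $2$ has at most $2^{2\lfloor r/2\rfloor}$ elements, and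
$$n\le 2^{2\lfloor r/2\rfloor}.\tag{1}$$
This proves finiteness, and it settles the smallest ranks.

**Small ranks: Theorem 1 (upper bound) for $r\le3$.** If $r=0$, all rows are zero, so there is one vertex, and $M(0)-1=1$. Rank $1$ is impossible: a real symmetric matrix of rank $1$ has exactly one nonzero eigenvalue, and this is its trace, but $A$ has trace $0$. Let $r\in\{2,3\}$. The $\mathbb F_2$-rank is at most $2$, so the row space modulo $2$ has at most three nonzero elements. Hence there are at most three non-isolated vertices, and at most one isolated one. The graph on the non-isolated vertices has no isolated vertex, is reduced, and has two or three vertices. It is therefore $K_2$ or $K_3$, since the path on three vertices is not reduced. As $K_2$ has rank $2$ and $K_3$ has rank $3$ (its determinant is $2$):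

> a reduced graph of rank $2$ is $K_2$ or $K_2+K_1$; a reduced graph of rank $3$ is $K_3$ or $K_3+K_1$.

So the maxima are $3=M(2)-1$ and $4=M(3)-1$.

At $r=4$ the bound (1) gives $16$, against $7$; in general its exponent is about twice too large. The argument stops here for a definite reason: it forgets the real rank.

**Example.** Let the vertices be the $16$ vectors of $\mathbb F_2^4$, with $x\sim y$ iff $B(x,y)=x_1y_2+x_2y_1+x_3y_4+x_4y_3=1$. Since $B$ is alternating there are no loops. Since $B$ is nondegenerate, the rows are distinct. Modulo $2$ the matrix is $A=QBQ^T$, where $Q$ is the $16\times4$ matrix of all vectors and $B$ also denotes the matrix of the form, so the $\mathbb F_2$-rank is $4$ and (1) is sharp as a statement about $\mathbb F_2$-rank. But $Y=J-2A$, where $J$ is the all-one matrix, has entries $(-1)^{B(x,y)}$, and $(Y^2)_{xz}=\sum_y(-1)^{B(x+z,y)}$ is $16$ for $x=z$ and $0$ otherwise. So $Y$ has rank $16$, hence $A=\frac12(J-Y)$ has rank at least $15$; the row of the zero vector vanishes, so the real rank is exactly $15$.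

So the mod-$2$ row space has to be combined with the real rank. We shall come back to this, and to the matrix $J-2A$, at the end. First we need the real quadratic form that $A$ defines.

## Doubling a graph, and arithmetic of the numbers $M(r)$

**Proposition 2.** For every $r\ge2$ there is a reduced graph of rank $r$ with $M(r)-1$ vertices.

The proof repeats the construction of the opening. From a reduced graph $G$ of rank $r$ with $n\ge1$ vertices, form $G'$ on $(V(G)\times\{0,1\})\cup\{\omega\}$ with $(u,i)\sim(v,j)$ iff $u\sim v$, and $\omega\sim(v,1)$ for all $v$.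

**Step 1: $G'$ is reduced.** The vertices $(u,0)$ and $(v,1)$ (with $u=v$ allowed) are distinguished by $\omega$. For $u\ne v$, the vertices $(u,i)$ and $(v,i)$ are distinguished because $N(u)\neq N(v)$. The vertex $\omega$ has neighborhood $V(G)\times\{1\}\ne\emptyset$. The neighborhood of $(v,1)$ contains $\omega$, so it is different. The neighborhood of $(v,0)$ is $N(v)\times\{0,1\}$, which is empty or meets $V(G)\times\{0\}$, so it is different as well.

**Step 2: rank and order.** The adjacency matrix of $G'$ and the matrix obtained by subtracting row and column $(v,0)$ from row and column $(v,1)$, for each $v$, are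
$$\begin{pmatrix}A&A&0\\A&A&\mathbf 1\\0&\mathbf 1^T&0\end{pmatrix},\qquad \begin{pmatrix}A&0&0\\0&0&\mathbf 1\\0&\mathbf 1^T&0\end{pmatrix}.$$
They are congruent, so $G'$ has rank $r+2$. It has $2n+1$ vertices. If $n=M(r)-1$, then $2n+1=2M(r)-1=M(r+2)-1$. Starting from $K_2+K_1$ ($r=2$, $n=3$) and $K_3+K_1$ ($r=3$, $n=4$) we reach every $r\ge2$. ∎

We collect the inequalities on $M$ that the upper bound needs.

**(M1)** $M(2i+1)-M(2i)=2^{i-1}$ and $M(2i+2)-M(2i+1)=3\cdot2^{i-1}$. So $M$ is increasing, $M(x+1)-M(x)\ge1$ for $x\ge2$, and $M(x+1)-M(x)\ge2$ for $x\ge3$. Also $M(x+2)=2M(x)$, hence $M(x+2k)=2^kM(x)$; and $M(x)\ge4$ for $x\ge2$, $M(x)\ge8$ for $x\ge4$.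

**(M2)** $M(x+y)\ge\frac12M(x)M(y)$. If $x=2i$, $y=2j$, both sides are $2^{i+j+1}$. If $x=2i$, $y=2j+1$, both are $5\cdot2^{i+j-1}$. If $x=2i+1$, $y=2j+1$, the inequality reads $4\cdot2^{i+j}\ge\frac{25}8\cdot2^{i+j}$.

**(M3)** If $b,c\ge2$, then $M(b)+M(c)-4\le\frac14M(b)M(c)\le M(b+c-2)$. The first inequality is $(M(b)-4)(M(c)-4)\ge0$; the second is (M2) with $M(b+c)=2M(b+c-2)$. If moreover $c\ge4$, then $M(c)+2M(b)-8\le\frac14M(b)M(c)\le M(b+c-2)$, because $(M(c)-8)(M(b)-4)\ge0$.

**(M4)** If $\kappa\ge2$ and $\beta\ge3$, then $M(\kappa)+M(\beta)-2\le M(\kappa+\beta-1)$. For $\kappa=2$ this is $M(\beta)+2\le M(\beta+1)$, which is in (M1). For $\kappa=3$ it is $M(\beta)+3\le2M(\beta)$, and for $\beta=3$ it is $M(\kappa)+3\le2M(\kappa)$; both hold since $M\geq 4$ there. For $\kappa,\beta\ge4$ use $M(x-1)\ge\frac58M(x)$ (the ratios are $\frac45$ and $\frac58$):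
$$M(\kappa+\beta-1)\ge\tfrac12M(\kappa-1)M(\beta)\ge\tfrac5{16}M(\kappa)M(\beta)\ge\tfrac52\max(M(\kappa),M(\beta)),$$
which exceeds $M(\kappa)+M(\beta)$.

## Vertices as isotropic vectors

We recall some linear algebra. Let $V$ be a real vector space of dimension $r$ with a nondegenerate symmetric bilinear form $\langle\cdot,\cdot\rangle$. For a subspace $L$ we have $\dim L^\perp=r-\dim L$ and $L^{\perp\perp}=L$. The *radical* is $\operatorname{rad}L=L\cap L^\perp$, so $\operatorname{rad}L=\operatorname{rad}L^\perp$. The form on $L$ has rank $\dim L-\dim\operatorname{rad}L$, and $L/\operatorname{rad}L$ inherits a nondegenerate form of that dimension. If $L$ is nondegenerate, so is $L^\perp$. Since $L\subseteq(\operatorname{rad}L)^\perp$,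
$$\dim L+\dim\operatorname{rad}L\le r.\tag{2}$$
A vector $x$ is *isotropic* if $\langle x,x\rangle=0$. Two isotropic vectors with product $1$ span a nondegenerate plane.

**The model.** Let $A$ be the adjacency matrix of a reduced graph $G$ of rank $r$ on $n$ vertices. The form $x^TAy$ on $\mathbb R^n$ has radical $\ker A$, so it induces a nondegenerate form on $V=\mathbb R^n/\ker A$, of dimension $r$. Identify each vertex with the class of its unit vector. Different vertices give different vectors, because the columns of $A$ are distinct. So the vertex set becomes a set $S\subset V$ of $n$ distinct vectors that spans $V$, with $\langle x,x\rangle=0$ and $\langle x,y\rangle=A_{xy}\in\{0,1\}$. An isolated vertex is the vector $0$.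

**Definition.** A *binary set* is a finite set of isotropic vectors with pairwise products in $\{0,1\}$.

A binary set that spans a nondegenerate space of dimension $d$ is, with product $1$ as adjacency, a reduced graph of rank $d$: its Gram matrix has rank $d$, and two members with the same products with everything differ by a vector of the radical, which is $0$.

**Example.** Let $V=\mathbb R^4$ have basis $e_1,f_1,e_2,f_2$ of isotropic vectors with $\langle e_1,f_1\rangle=\langle e_2,f_2\rangle=1$ and all other products of different basis vectors $0$. Then $\{0,e_1,f_1\}$ is $K_2+K_1$, and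
$$S_7=\{0,\ e_1,\ f_1,\ e_2,\ e_1+e_2,\ f_1+e_2,\ f_2\}$$
is our seven-vertex graph: $3=0$, $1=e_1$, $2=f_1$, the primed copies are shifted by $e_2$, and $\omega=f_2$.

**Subsets and twins.** For $T\subseteq S$, the graph $G[T]$ has rank $\dim\operatorname{span}T-\dim\operatorname{rad}\operatorname{span}T$, and this is at most the rank of the form on any subspace containing $T$. Call $a,b\in T$ *twins in $T$* if they have the same neighbors in $T$. This means $a-b\perp T$, that is, $a-b\in\operatorname{rad}\operatorname{span}T$. Different twins are nonadjacent, since $b\in N(a)\cap T=N(b)\cap T$ is impossible. The twin classes of $T$ correspond to the images of $T$ in $\operatorname{span}T/\operatorname{rad}\operatorname{span}T$.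

**Lemma 3.** If $R$ is a subspace of $V$, at most $2^{\dim R}$ elements of $S$ lie in one coset of $R$.

*Proof.* Since $S$ spans $V$, the functionals $\langle s,\cdot\rangle$, $s\in S$, span $V^*$, so some $\dim R$ of them restrict to a basis of $R^*$. These separate the points of a coset of $R$, and on elements of $S$ each takes a value in $\{0,1\}$. ∎

In $S_7$ the coset $e_1+\operatorname{span}\{e_2\}$ contains the two elements $e_1,e_1+e_2$, so the lemma can be sharp.

We argue by induction on $r$. The **induction hypothesis (IH)** for $r$ is: every reduced graph of rank $d<r$ has at most $M(d)-1$ vertices. As $M$ is increasing, the bound $M(d')-1$ is then also valid for every $d'\ge d$. We use IH in this form: if $Z$ is a binary set, $E=\operatorname{span}Z$, and $d=\dim E-\dim\operatorname{rad}E<r$, then $Z$ has at most $M(d)-1$ images in $E/\operatorname{rad}E$, because the images form a binary set spanning a nondegenerate space of dimension $d$.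

The next lemma bounds how many vertices fit into a proper subspace.

**Lemma 4** (under IH). Let $L'\subsetneq V$, $\ell=\dim L'$, $\rho=\dim\operatorname{rad}L'$, and $T\subseteq S\cap L'$.

(a) $|T|\le M(\ell+\rho)-2^\rho$.

(b) If $T\neq\emptyset$ and $p\in L'$ is isotropic with $\langle p,y\rangle=1$ for all $y\in T$, then $\ell+\rho\ge2$ and $|T|\le M(\ell+\rho)-3\cdot2^\rho$.

*Proof.* If $T=\emptyset$, then (a) holds since $M(\ell+\rho)\ge M(2\rho)=2\cdot2^\rho$. Let $T\ne\emptyset$, and let $L=\operatorname{span}T+\operatorname{rad}L'$; in (b) add $p$ to the spanning set. Put $R=\operatorname{rad}L$. Since $\operatorname{rad}L'$ lies in $L$ and is orthogonal to $L'\supseteq L$, we have $R\supseteq\operatorname{rad}L'$. Put $\sigma=\dim R\ge\rho$ and $\varepsilon=\dim L-\sigma<r$. In the nondegenerate space $L'/\operatorname{rad}L'$ of dimension $\ell-\rho$, the subspace $L/\operatorname{rad}L'$ has radical $R/\operatorname{rad}L'$. By (2) there, $(\dim L-\rho)+(\sigma-\rho)\le\ell-\rho$, which says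
$$\varepsilon+2\sigma\le\ell+\rho .$$

(a) The images of $T$ in $L/R$ form a binary set spanning $L/R$, so by IH there are at most $M(\varepsilon)-1$ of them. By Lemma 3 each is the image of at most $2^\sigma$ elements. So $|T|\le2^\sigma(M(\varepsilon)-1)=M(\varepsilon+2\sigma)-2^\sigma\le M(\ell+\rho)-2^\rho$.

(b) Let $\tilde T$ be the set of images of $T$ in $L/R$ and $\tilde p$ the image of $p$. The set $\tilde T\cup\{\tilde p,0\}$ is binary and spans $L/R$. An element of $\tilde T$ has product $1$ with $\tilde p$, while $\tilde p$ and $0$ have product $0$ with $\tilde p$; so $\tilde p,0\notin\tilde T$. Also $\tilde p\ne0$, because $\tilde p$ has product $1$ with $\tilde T\ne\emptyset$. By IH, $|\tilde T|+2\le M(\varepsilon)-1$. The set contains an adjacent pair, so $\varepsilon\ge2$ and $\ell+\rho\ge2$. With Lemma 3, $|T|\le2^\sigma(M(\varepsilon)-3)=M(\varepsilon+2\sigma)-3\cdot2^\sigma\le M(\ell+\rho)-3\cdot2^\rho$. ∎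

## Deleting a difference of neighborhoods

**Standing assumptions for the rest of the notes.** Let $r\ge4$ and assume IH. Put $\mu=M(r-2)$; this is an integer, and $M(r)=2\mu$. Suppose, for a contradiction, that $G$ is a reduced graph of rank $r$ with $n\ge2\mu$ vertices. If $G$ has no isolated vertex, add one; rank and reducedness are kept. So $0\in S$. Write
$$\Delta(x,y)=N(x)\triangle N(y)=\{z\in S:\langle z,x-y\rangle\ne0\},\qquad \delta_0=\min\{|\Delta(x,y)|:x\ne y\text{ nonadjacent}\}.$$

The doubling construction suggests how to induct. In $S_7$ we have $\Delta(e_1,e_1+e_2)=\{f_2\}$; delete $f_2$, and the rest falls into three pairs of twins, which collapse to a graph of rank $2$. Try this in general. Take nonadjacent $u\ne v$ with $D=\Delta(u,v)$ of size $\delta_0$, put $w=v-u$ and $H=S\setminus D$. Then $u,v\in H$ and $w$ is orthogonal to $H$, so $w\in\operatorname{rad}\operatorname{span}H$, and by (2) the rank of $G[H]$ is at most $r-2$. By IH, $H$ has at most $\mu-1$ twin classes.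

Suppose $\delta_0=1$. Twins $a\ne b$ in $H$ have $\emptyset\neq\Delta(a,b)\subseteq D$, so $\Delta(a,b)=D$. Three mutual twins $a,b,c$ would give $\Delta(a,c)=D\triangle D=\emptyset$. So the classes have size at most $2$, and $n\le2(\mu-1)+1=2\mu-1$: exactly the bound we want. But for $\delta_0\ge2$, the same computation can give no better than $n\le2\mu-2+\delta_0$, and the contradiction is gone. This is where the naive induction stops: nothing has been said about how large $D$ may be.

Two remedies are needed, one for each size of $\delta_0$.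

If $\delta_0<n/2$, let $t$ be the number of twin pairs in $H$ and $s$ the number of unpaired elements, so $n=2t+s+\delta_0$ and $t+s\le\mu-1$. A contradiction follows if $t+\delta_0\le\mu$. And the pairs do compete with $D$ for room: the elements of $D$ will turn out to be orthogonal either to all first members of the pairs or to all second members, so that Lemma 4 applies.

If $\delta_0\ge n/2$, all nonadjacent pairs are far apart, and the rows of $J-2A$, which are $n$ vectors in a space of dimension at most $r+1$, have only nonpositive inner products, apart from those coming from adjacent pairs (and of rows with themselves). This should be impossible for so many vectors, provided that the close adjacent pairs are under control.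

Both parts use one more device, which we prepare first.

## Folding along an edge

Fix an edge $pp'$ and put $g=p+p'$, so $\langle g,g\rangle=2$. The vertices adjacent to exactly one of $p,p'$ are those $y$ with $\langle y,g\rangle=1$, and for them the vector $g-y$ is again isotropic. So we may replace some of the $y$ by $g-y$ and bring all of them into a single translate of the space $\{p,p'\}^\perp$ of dimension $r-2$, where IH applies.

**Lemma 5.** Let $p,p'\in S$ be adjacent, $g=p+p'$, $S_g=\{y\in S:\langle y,g\rangle=1\}$, $H_g=S\setminus S_g$, $h=|H_g|$. For $y\in S_g$ put $y^*=g-y$; exactly one of $y,y^*$ is orthogonal to $p$; call it $\hat y$. Let $\ell=|\{\hat y:y\in S_g\}|$, $G^*=\{\hat y:y\in S_g,\ y^*\in S\}$ and $j=|G^*|$. Then $n=\ell+j+h$, and: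

(i) if $\delta_0>h$, then $|S_g|\le\mu-2$ or $\ell\le\mu-1$;

(ii) if two elements of $G^*$ are adjacent, then $j+h\le\mu$.

Consequently, if $\delta_0>h$ and $|S_g|>\mu-2$, then $\ell\le\mu-1$ and no two elements of $G^*$ are adjacent.

**Example.** In $S_7$ take $p=e_1$ and $p'=f_1+e_2$, so $g=e_1+f_1+e_2$. Then $H_g=\{0,e_2\}$, and $S_g$ consists of the other five vectors. We have $e_1^*=f_1+e_2$ and $f_1^*=e_1+e_2$, while $f_2^*=g-f_2\notin S_7$. The vectors $\hat y$ are $e_1$, $e_1+e_2$, $f_2$. So $\ell=3$, $G^*=\{e_1,e_1+e_2\}$, $j=2$, $h=2$, and $3+2+2=7$. Subtracting $p$ from the $\hat y$ gives $\{0,e_2,f_2-e_1\}$, a copy of $K_2+K_1$ inside $\{p,p'\}^\perp$.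

*Proof of Lemma 5.*

**Step 1: the folded set is binary.** For $y\in S_g$,
$$\langle y^*,y^*\rangle=2-2+0=0,\qquad\langle y^*,g\rangle=2-1=1,\qquad\langle y^*,p\rangle=1-\langle y,p\rangle .$$
So $\hat y$ is well defined, $\langle\hat y,p\rangle=0$ and $\langle\hat y,p'\rangle=\langle\hat y,g\rangle-0=1$. For $y,z\in S_g$,
$$\langle y^*,z\rangle=1-\langle y,z\rangle,\qquad\langle y^*,z^*\rangle=\langle g,z^*\rangle-\langle y,z^*\rangle=\langle y,z\rangle .$$
So all products $\langle\hat y,\hat z\rangle$ are in $\{0,1\}$. Let $W=\{p,p'\}^\perp$, which is nondegenerate of dimension $r-2$. Then $\mathcal T=\{\hat y-p:y\in S_g\}\subset W$, and it is a binary set since $\langle\hat y-p,\hat z-p\rangle=\langle\hat y,\hat z\rangle$. It contains $\hat p-p=0$.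

The fibers of $y\mapsto\hat y$ are the sets $\{y,y^*\}\cap S$ (if $y^*\in S$ then $y^*\in S_g$, and $y\ne y^*$ because $\langle y,y^*\rangle=1$). The fibers of size $2$ are those over $G^*$. So $|S_g|=\ell+j$ and $n=\ell+j+h$.

**Step 2: proof of (i).** Let $E=\operatorname{span}\mathcal T$, $R=\operatorname{rad}E$, $\zeta=\dim R$. By (2) in $W$, $\dim E+\zeta\le r-2$. If $\zeta=0$, IH gives $\ell=|\mathcal T|\le M(r-2)-1=\mu-1$.

Let $\zeta\ge1$. The space $R\subseteq W$ is orthogonal to $p,p',g$ and to all $\hat y-p$, hence to all $\hat y$, hence to $S_g$, whose elements have the form $\hat y$ or $g-\hat y$. If $y\ne y'$ in $S_g$ and $y-y'\in R$, then $y-y'$ is isotropic, so $\langle y,y'\rangle=0$; and $\Delta(y,y')\subseteq H_g$ because $y-y'\perp S_g$. This contradicts $\delta_0>h$. So $y-y'\in R$ never happens. Now fix a coset of $R$. Two different $y,y'$ with $\hat y=y$, $\hat y'=y'$ both in the coset would have $y-y'\in R$; two different $y,y'$ with $\hat y=y^*$, $\hat y'=y'^*$ in the coset would have $y'-y\in R$. So at most two elements $y\in S_g$ have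 $\hat y$ in the coset. By IH the images of $\mathcal T$ in $E/R$, which is nondegenerate of dimension at most $r-2-2\zeta\le r-4$, number at most $M(r-4)-1$. So $|S_g|\le2M(r-4)-2=\mu-2$.

**Step 3: proof of (ii), the size of $G^*$.** Note that $G^*\subseteq S$, and $p\in G^*$ since $p^*=p'$. Let $\Sigma=\operatorname{span}\{y-p:y\in G^*\}\subseteq W$, $\rho=\dim\operatorname{rad}\Sigma$, $\kappa=\dim\Sigma-\rho$. Two adjacent elements $y,z$ of $G^*$ give $\langle y-p,z-p\rangle=1$, so $\kappa\ge2$. By IH the $y-p$ have at most $M(\kappa)-1$ images in $\Sigma/\operatorname{rad}\Sigma$. Elements with the same image lie in $S$ in one coset of $\operatorname{rad}\Sigma$, so by Lemma 3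
$$j\le2^\rho(M(\kappa)-1).$$

**Step 4: where $H_g$ lies.** Let $x\in H_g$. Then $\langle x,g\rangle=\langle x,p\rangle+\langle x,p'\rangle\in\{0,2\}$. For $y\in G^*$ we have $g=y+y^*$ with $y,y^*\in S$, and two numbers in $\{0,1\}$ with sum $0$ or $2$ are equal. So $\langle x,y\rangle=\langle x,y^*\rangle=\frac12\langle x,g\rangle$ for every $y\in G^*$, including $y=p$. Hence $x\perp\Sigma$ and $x\perp p-p'$. Here $\langle p-p',p-p'\rangle=-2$ and $p-p'\perp W\supseteq\Sigma$. So
$$H_g\subseteq L':=(\operatorname{span}\{p-p'\}\perp\Sigma)^\perp,\qquad\dim L'=r-1-\kappa-\rho,\qquad\operatorname{rad}L'=\operatorname{rad}(L'^\perp)=\operatorname{rad}\Sigma .$$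
Put $\beta=\dim L'-\rho=r-1-\kappa-2\rho$. Since $g\perp p-p'$ and $g\perp W$, we have $g\in L'$; as $\langle g,g\rangle=2$, $\beta\ge1$.

**Step 5: the size of $H_g$.** We show $h\le2^\rho\bar h$, where
$$\bar h=1\ (\beta=1),\qquad\bar h=2\ (\beta=2),\qquad\bar h=M(\beta)-1\ (\beta\ge3).$$
For $\beta\ge3$, Lemma 4(a) gives $h\le M(\dim L'+\rho)-2^\rho=M(\beta+2\rho)-2^\rho=2^\rho(M(\beta)-1)$. For $\beta\le2$ we count images of $H_g$ in $U=L'/\operatorname{rad}L'$; by Lemma 3 each comes from at most $2^\rho$ elements. If $\beta=1$, the form on the line $U$ is definite, so the only isotropic vector is $0$ and there is at most one image.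

Let $\beta=2$, and let $\bar g$ be the image of $g$. In $U$, $\bar g^\perp$ is a nondegenerate line, so a nonzero image $y$, being isotropic, is not in $\bar g^\perp$. Its product with $\bar g$ is in $\{0,2\}$, so it is $2$. Suppose $y\ne y'$ are two nonzero images. They are not proportional, since they have equal nonzero products with $\bar g$. So they form a basis of the nondegenerate plane $U$, hence $\langle y,y'\rangle\ne0$, so $\langle y,y'\rangle=1$. From $\langle\bar g,y\rangle=\langle\bar g,y'\rangle=2$ we get $\bar g=2y+2y'$ and $\langle\bar g,\bar g\rangle=8\ne2$, a contradiction. So there is at most one nonzero image, and at most two images.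

**Step 6: conclusion.** We have $r-2=\kappa+\beta-1+2\rho$, so $\mu=2^\rho M(\kappa+\beta-1)$. And $M(\kappa)-1+\bar h\le M(\kappa+\beta-1)$: for $\beta=1$ this is an equality, for $\beta=2$ it is $M(\kappa)+1\le M(\kappa+1)$ from (M1), for $\beta\ge3$ it is (M4). Hence $j+h\le\mu$, which is (ii). For the last statement, let $\delta_0>h$ and $|S_g|>\mu-2$. By (i), $\ell\le\mu-1$. If two elements of $G^*$ were adjacent, (ii) would give $n=\ell+(j+h)\le2\mu-1$, a contradiction. ∎

## Close nonadjacent pairs cannot occur

**Proposition 6.** $\delta_0\ge n/2$.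

Suppose $\delta_0<n/2$. As before take nonadjacent $u\ne v$ with $D=\Delta(u,v)$, $|D|=\delta_0$; $D\ne\emptyset$ since $G$ is reduced. Let $w=v-u$, an isotropic vector, $H=S\setminus D=S\cap w^\perp$, which contains $u$ and $v$, $L=\operatorname{span}H$ and $R=\operatorname{rad}L$. Then $w\in R$.

**Step 1: the twins in $H$ are pairs differing by $w$.** If $a\ne b$ are twins in $H$, they are nonadjacent and $\Delta(a,b)\subseteq D$, so $\Delta(a,b)=D$ by minimality of $|D|$. Three mutual twins $a,b,c$ would give $\Delta(a,c)=D\triangle D=\emptyset$; so twin classes have size at most $2$. If $\dim R\ge2$, then by (2) $G[H]$ has rank $\dim L-\dim R\le r-2\dim R\le r-4$, so by IH there are at most $M(r-4)-1$ twin classes and $|H|\le2(M(r-4)-1)=\mu-2$; but $|H|=n-\delta_0>n/2\ge\mu$. So $R=\operatorname{span}\{w\}$. Twins differ by a multiple of $w$. Since both the difference and $w$ take values $\pm1$ on $D\ne\emptyset$, the multiple is $\pm w$.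

**Step 2: the count to be contradicted.** Let $X=\{x\in S:x+w\in S\}$ and $t=|X|$; $u\in X$. For $x\in X$, $0=\langle x+w,x+w\rangle=2\langle x,w\rangle$, so $X$ and $X+w$ lie in $H$ and $w\perp X$. They are disjoint, since $x,x+w,x+2w$ in $S$ would be three mutual twins. Call the remaining $s=|H|-2t$ elements of $H$ *singles*. There are $t+s$ twin classes in $H$, and $G[H]$ has rank $\dim L-1\le r-2$, so $t+s\le\mu-1$. From $n=2t+s+\delta_0$ we get
$$t+\delta_0\ \ge\ n-\mu+1\ \ge\ \max(\mu,n/2)+1,\qquad\delta_0\ge s+2,\qquad t\ge2.\tag{3}$$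
Indeed $\delta_0-s\ge(n-\mu+1-t)-(\mu-1-t)=n-2\mu+2\ge2$, and $t\ge n/2+1-\delta_0>1$. In the cases below the aim is to show $t+\delta_0\le\mu$, or to find some other contradiction.

**Step 3: how $D$ sits relative to the pairs.** Let $D_\pm=\{d\in D:\langle d,w\rangle=\pm1\}$, so $D=D_+\cup D_-$. For $x\in X$ and $d\in D_+$ the numbers $\langle x,d\rangle$ and $\langle x+w,d\rangle=\langle x,d\rangle+1$ are both in $\{0,1\}$; similarly for $D_-$. Hence for all $x\in X$
$$\langle x,d\rangle=0,\ \langle x+w,d\rangle=1\quad(d\in D_+);\qquad\langle x,e\rangle=1,\ \langle x+w,e\rangle=0\quad(e\in D_-).\tag{4}$$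
Interchanging $u$ and $v$ replaces $w$ by $-w$, $X$ by $X+w$, and swaps $D_+$ and $D_-$. So we may assume $D_+\neq\emptyset$.

**Step 4: $G[X]$ is reduced.** If $x\ne x'$ in $X$ are twins in $X$, they are nonadjacent, agree on $D$ by (4), agree on $X$, and agree on $X+w$ as $w\perp X$. So $\Delta(x,x')$ consists of singles, and $|\Delta(x,x')|\le s<\delta_0$, a contradiction. As $t\ge2$, $G[X]$ has an edge (two vertices of an edgeless graph would be twins).

**Step 5: bounds for $t$, $|D_+|$, $|D_-|$.** Let $Y=\operatorname{span}X$, $\rho=\dim\operatorname{rad}Y$, and $c=\dim Y-\rho=\operatorname{rank}G[X]\ge2$. The nonempty set $D_+$ consists of nonzero vectors orthogonal to $Y$, so $Y\ne V$ and $c<r$. By IH, $t\le M(c)-1$. Now $D_+\subseteq Y^\perp$, $w\in Y^\perp$, $\langle w,d\rangle=1$ on $D_+$, and $\dim Y^\perp+\dim\operatorname{rad}Y^\perp=(r-c-\rho)+\rho=r-c$; also $Y^\perp\ne V$. With $b:=r-c$, Lemma 4(b) gives $b\ge2$ and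
$$|D_+|\le M(b)-3\cdot2^\rho.\tag{5}$$
The space $Y^-=\operatorname{span}(X+w)$ comes from a set with the same Gram matrix, since $w$ is isotropic and $w\perp X$; so its form also has rank $c$. Let $\rho^-=\dim\operatorname{rad}Y^-$. By (4), $D_-\subseteq(Y^-)^\perp$, and $-w\in(Y^-)^\perp$ has product $1$ with every element of $D_-$. The same application of Lemma 4(b) gives: if $D_-\ne\emptyset$, then
$$|D_-|\le M(b)-3\cdot2^{\rho^-}.\tag{6}$$

**Step 6 (case A): $D_-=\emptyset$.** Then $t+\delta_0\le M(c)-1+M(b)-3\le M(b+c-2)=\mu$ by (M3), contradicting (3).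

**Step 7 (case B): $D_-\ne\emptyset$ and $c\ge4$.** If $G[X]$ has no isolated vertex, adding one keeps it reduced of rank $c$, so $t\le M(c)-2$ and $t+\delta_0\le M(c)-2+2M(b)-6=M(c)+2M(b)-8$. If $x_0$ is isolated in $G[X]$, then $x_0\in\operatorname{rad}Y$ and $x_0+w\in\operatorname{rad}Y^-$. Both are nonzero by (4): $x_0$ has product $1$ with $D_-\ne\emptyset$, and $x_0+w$ has product $1$ with $D_+\ne\emptyset$. So $\rho,\rho^-\ge1$ and $t+\delta_0\le M(c)-1+2M(b)-12$. In both cases $t+\delta_0\le M(c)+2M(b)-8\le M(b+c-2)=\mu$ by the second part of (M3), contradicting (3).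

**Step 8 (case C): $D_-\ne\emptyset$ and $c\in\{2,3\}$; the set-up.** Here the estimate of Step 7 is useless: for $c=2$ the bound on $|D_+|+|D_-|$ is of size $2M(r-2)=2\mu$, because $D_+$ and $D_-$ are bounded separately. We use Lemma 5 to fold $D_-$ into the same space as $D_+$.

By the list of small ranks, $G[X]$ is $K_2$, $K_2+K_1$, $K_3$ or $K_3+K_1$. Let $x_1\sim x_2$ in $X$, $p=x_1$, $p'=x_2+w$. Then $\langle p,p'\rangle=1$ and $g=p+p'=x_1+x_2+w$. Use the notation of Lemma 5, with $W=\{p,p'\}^\perp$. By (4) each element of $D$ is adjacent to exactly one of $p,p'$, so $D\subseteq S_g$. Also $x_1,x_2,x_1+w,x_2+w\in S_g$, because $\langle x_i,g\rangle=\langle x_1,x_2\rangle=1$ and $\langle w,g\rangle=0$. For $d\in D_+$ we have $d\perp p$, so $\hat d=d$. For $e\in D_-$ we have $\langle e,p\rangle=1$, so $\hat e=g-e$. As $\langle g,w\rangle=0$, $\langle\hat d,w\rangle=1$ for all $d\in D$.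

Let $\mathcal T_D=\{0,w\}\cup\{\hat d-p:d\in D\}\subset W$. Since $x_1+w\perp x_1$, we have $\widehat{x_1+w}=x_1+w$ and $w=\widehat{x_1+w}-p$. So $\mathcal T_D$ is a subset of the binary set $\mathcal T$ of Lemma 5, hence binary. If $G[X]=K_3+K_1$ with isolated vertex $x_0$, add the vector $-x_0$ to $\mathcal T_D$. It is isotropic and lies in $W$, since $x_0\perp x_1,x_2,w$. Its product with $w$ is $0$; with $d-p$ for $d\in D_+$ it is $-\langle x_0,d\rangle+\langle x_0,x_1\rangle=0$; with $\hat e-p=g-e-x_1$ for $e\in D_-$ it is $-\langle x_0,g\rangle+\langle x_0,e\rangle+\langle x_0,x_1\rangle=0+1+0=1$. So the set stays binary. Put $\theta=3$ in this case and $\theta=2$ otherwise.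

**Step 9: counting the folded set.** Let $E=\operatorname{span}\mathcal T_D$, $R_E=\operatorname{rad}E$, $\sigma=\dim R_E$. By (2) in $W$, $\dim E-\sigma\le r-2-2\sigma$. In $E/R_E$ the images of $0$, $w$ (and $-x_0$, if present) are different from each other and from the images of the $\hat d-p$. Indeed, the $\hat d-p$ have product $1$ with $w$, while $0,w,-x_0$ have product $0$ with $w$. Next, $w$ has product $1$ with all $\hat d-p$, and $0$ has product $0$ with them. Finally, $-x_0$ has product $0$ with $d-p$ for $d\in D_+\ne\emptyset$, unlike $w$, and product $1$ with $\hat e-p$ for $e\in D_-\ne\emptyset$, unlike $0$. So by IH the number $q$ of cosets of $R_E$ that contain elements $\hat d-p$, $d\in D$, satisfies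
$$q\le M(r-2-2\sigma)-1-\theta.\tag{7}$$

**Step 10: each coset accounts for at most one element of $D_+$ and at most one of $D_-$.** Let $d\ne d'$ be both in $D_+$ or both in $D_-$, with $\hat d-\hat d'\in R_E$. Then $d-d'=\pm(\hat d-\hat d')\in R_E$ is isotropic, so $d\not\sim d'$. The space $R_E$ is orthogonal to $p,p',g$ and to all $\hat d''$ with $d''\in D$, so $d-d'$ is orthogonal to $D$. By (4), $d$ and $d'$ agree on $X\cup(X+w)$. So $\Delta(d,d')$ consists of singles and $|\Delta(d,d')|\le s<\delta_0$, a contradiction.

**Step 11: the three endings of case C.**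

*If $\sigma\ge1$:* $\delta_0\le2q\le2(M(r-4)-3)=\mu-6$ and $t\le4$, so $t+\delta_0<\mu$, contradicting (3).

*If $\sigma=0$ and $d\mapsto\hat d$ is injective on $D$:* then $\delta_0=q\le\mu-1-\theta$. For $K_2$, $K_2+K_1$, $K_3$ we have $t\le3$ and $\delta_0\le\mu-3$. For $K_3+K_1$ we have $t=4$ and $\delta_0\le\mu-4$. So $t+\delta_0\le\mu$, contradicting (3).

*If $\sigma=0$ and $d\mapsto\hat d$ is not injective on $D$:* by Step 10 there are $d_0\in D_+$ and $e_0\in D_-$ with $d_0=g-e_0$. For each $x\in X$, by (4),
$$1=\langle x,d_0\rangle+\langle x,e_0\rangle=\langle x,g\rangle=\langle x,x_1\rangle+\langle x,x_2\rangle .$$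
An isolated vertex of $G[X]$ gives $0$ on the right, and a common neighbor of $x_1,x_2$ in $X$ gives $2$. So neither exists, $G[X]=K_2$, and $t=2$. Then $S_g\supseteq D\cup X\cup(X+w)$, so $H_g$ consists of singles. Hence $h\le s\le\mu-1-t=\mu-3$, $h\le s<\delta_0$, and $|S_g|=n-h\ge\mu+3$. By Lemma 5, no two elements of $G^*$ are adjacent. But $x_1+w\in G^*$, because it is orthogonal to $p=x_1$ and $(x_1+w)^*=x_2\in S$; and $d_0\in G^*$, because $\hat d_0=d_0$ and $d_0^*=e_0\in S$; and $\langle x_1+w,d_0\rangle=1$ by (4). This is a contradiction.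

All cases are impossible, so $\delta_0\ge n/2$. ∎

## Short differences come from single edges

From now on $\delta_0\ge n/2$. We return to the row space modulo $2$. Let $C\subseteq\mathbb F_2^n$ be the row space of $A$ mod $2$ and $N=|C|$. The $\mathbb F_2$-rank is even and at most $r$, so $N$ is a power of $4$ and $N\le2^{2\lfloor r/2\rfloor}$. For $c\in C$ put
$$K(c)=n-2\operatorname{wt}(c),\qquad P(c)=\#\{(x,y)\in S^2:\mathrm{row}_x+\mathrm{row}_y=c\}.$$
The vector $\mathrm{row}_x+\mathrm{row}_y$ is the indicator vector of $\Delta(x,y)$. So $K(c)>0$ means that the support of $c$ has fewer than $n/2$ elements, and $P(c)$ counts ordered pairs whose difference set is this support.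

**Example.** For $K_2+K_1$, with the isolated vertex first, the rows are $000,001,010$. So $C=\{000,001,010,011\}$, $N=4$, the values of $K$ are $3,1,1,-1$, and those of $P$ are $3,2,2,2$.

**Lemma 7.** If $c\ne0$ and $K(c)>0$, then $P(c)\le2$. Moreover, if $P(c)>0$ and $\{x,y\}$ is the corresponding pair, then $x\sim y$ and $H=S\setminus\Delta(x,y)$ induces a reduced graph of rank at most $r-1$.

*Proof.* Let $D$ be the support of $c$, so $0<|D|<n/2$; let $H=S\setminus D$, so $|H|>n/2\ge\mu$; and let $P(c)>0$.

**Step 1: basic facts.** A nonadjacent pair has $|\Delta|\ge\delta_0\ge n/2$, so all pairs with $\Delta=D$ are adjacent. Since rows are distinct, two different pairs with $\Delta=D$ are disjoint. Twins $a\ne b$ in $H$ would be nonadjacent with $\Delta(a,b)\subseteq D$, impossible; so $G[H]$ is reduced. If $\Delta(x,y)=D$, then $w=x-y$ has $\langle w,w\rangle=-2$ and $H\subseteq w^\perp$, which is nondegenerate of dimension $r-1$. So $G[H]$ has rank at most $r-1$. It remains to exclude two different pairs.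

**Step 2: two pairs with different differences.** Suppose $\{x,y\}\ne\{x',y'\}$ both have $\Delta=D$, with $w=x-y$, $z=x'-y'$ and $z\ne\pm w$. Both $w$ and $z$ take values $\pm1$ on $D$ and $0$ on $H$. If $z=\lambda w$, then $\lambda=\pm1$, which is excluded; so $w,z$ are linearly independent. Since $x'\sim y'$, both $x'$ and $y'$ lie in $\Delta(x',y')=D$, so $\langle w,z\rangle=\langle w,x'\rangle-\langle w,y'\rangle\in\{0,\pm2\}$. The set $H$ lies in $\{w,z\}^\perp$, of dimension $r-2$. The Gram matrix of $w,z$ has diagonal entries $-2$. If $\langle w,z\rangle=0$, it is nonsingular, and the form on $\{w,z\}^\perp$ has rank $r-2$. If $\langle w,z\rangle=\pm2$, its determinant is $4-4=0$ and its rank is $1$, so $\operatorname{span}\{w,z\}$, and with it $\{w,z\}^\perp$, has a $1$-dimensional radical, and the form on $\{w,z\}^\perp$ has rank $r-3$. In both cases IH, applied to the reduced graph $G[H]$, gives $|H|\le\mu-1$, a contradiction.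

**Step 3: two pairs with the same difference up to sign; products.** Name the pairs $\{a,a'\}$ and $\{b,b'\}$ with $a'=a+w$, $b'=b+w$, $\langle w,w\rangle=-2$. From $0=\langle a',a'\rangle=2\langle a,w\rangle-2$ we get $\langle a,w\rangle=1$; likewise $\langle b,w\rangle=1$. Then $\langle a',b\rangle=\langle a,b\rangle+1$ forces $\langle a,b\rangle=0$ and $\langle a',b\rangle=1$. Similarly $\langle a,b'\rangle=1$, and $\langle a',b'\rangle=0+1+1-2=0$. Also $a\sim a'$ and $b\sim b'$. Let $z=b-a=b'-a'$ and $D_z=\Delta(a,b)$. As $a\not\sim b$, $|D_z|\ge\delta_0\ge n/2$.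

**Step 4: folding along the edge $ab'$.** Take $p=a$ and $p'=b'$ in Lemma 5; then $g=a+b'=b+a'$. For $y\in D_z$ we have $\langle y,b-a\rangle=\langle y,b'-a'\rangle=\pm1$, so the values of $\langle y,\cdot\rangle$ at $(a,b,a',b')$ are $(0,1,0,1)$ or $(1,0,1,0)$; in both cases $\langle y,g\rangle=1$. By Step 3,
$$\langle a,g\rangle=\langle a,b'\rangle=1,\quad\langle b,g\rangle=\langle b,a'\rangle=1,\quad\langle a',g\rangle=\langle a',b\rangle=1,\quad\langle b',g\rangle=\langle b',a\rangle=1,$$
so $a,b,a',b'\in S_g$. These four vectors are orthogonal to $z=b-a$: for $a$ and $b$ because $a\perp b$, for $a'$ because $\langle a',b\rangle-\langle a',a\rangle=1-1$, for $b'$ because $\langle b',b\rangle-\langle b',a\rangle=1-1$. So they are not in $D_z$. Hence $|S_g|\ge n/2+4>\mu-2$ and $h\le n/2-4<\delta_0$. By Lemma 5, $\ell\le\mu-1$ and no two elements of $G^*$ are adjacent. Note that $b\in G^*$, as $b\perp a=p$ and $b^*=a'\in S$.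

**Step 5: no element of $D_z$ is paired.** Suppose $y\in D_z$ and $y^*\in S$. Since $\langle g,z\rangle=\langle a,z\rangle+\langle b',z\rangle=0$, also $\langle y^*,z\rangle=-\langle y,z\rangle\ne0$, so $y^*\in D_z$. Then $\hat y\in D_z\cap G^*$. As $\langle\hat y,a\rangle=0$, the list of value patterns gives $\langle\hat y,b\rangle=1$. So $\hat y$ and $b$ are adjacent elements of $G^*$, a contradiction. Hence $y^*\notin S$ for all $y\in D_z$.

**Step 6: too many folded vectors.** By Step 5 the map $y\mapsto\hat y$ is injective on $D_z$, and its values there differ from $\hat a=a$ and $\hat b=b$, whose fibers are $\{a,b'\}$ and $\{b,a'\}$. So $\ell\ge|D_z|+2\ge n/2+2\ge\mu+2$, contradicting $\ell\le\mu-1$.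

So exactly one unordered pair has $\Delta=D$, that is, $P(c)=2$. ∎

## Moments of the matrix $J-2A$

Now the real rank enters the count on the row space. Let $Y=J-2A$, a symmetric $\pm1$ matrix of rank at most $r+1$. Two rows $x,y$ of $Y$ disagree exactly on $\Delta(x,y)$, so
$$(Y^2)_{xy}=n-2|\Delta(x,y)|=K(\mathrm{row}_x+\mathrm{row}_y).$$

**Step 1: four sums.** First,
$$\sum_cP(c)K(c)=\mathbf 1^TY^2\mathbf 1=\sum_x(n-2\deg x)^2 .$$
The isolated vertex contributes $n^2$, and $P(0)K(0)=n\cdot n$ because rows are distinct. So
$$\sum_{c\ne0}P(c)K(c)\ge0.\tag{8}$$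
Second, $\sum_cP(c)K(c)^2=\sum_{x,y}(Y^2)_{xy}^2=\operatorname{tr}Y^4$. By Cauchy–Schwarz on the nonzero eigenvalues of $Y^2$, and $\operatorname{tr}Y^2=n^2$,
$$\sum_cP(c)K(c)^2\ \ge\ \frac{(\operatorname{tr}Y^2)^2}{\operatorname{rank}Y}\ \ge\ \frac{n^4}{r+1}.\tag{9}$$
Third, $\sum_cK(c)=\sum_x\sum_c(-1)^{c_x}$. The inner sum is $N$ if the coordinate $x$ vanishes on $C$, and $0$ otherwise; exactly one coordinate vanishes, that of the isolated vertex. Fourth, $\sum_cK(c)^2=\sum_{x,y}\sum_c(-1)^{c_x+c_y}$, and the inner sum is $N$ if the columns $x,y$ of $A$ agree, that is $x=y$, and $0$ otherwise. So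
$$\sum_cK(c)=N,\qquad\sum_cK(c)^2=Nn.\tag{10}$$
For $K_2+K_1$ these can be checked: $\sum K=4$, $\sum K^2=12$, $\sum PK=9+2+2-2=11=3^2+1+1$, and $\sum PK^2=33\ge 81/3$.

**Step 2: the main inequality.** Let $\Sigma_+$ and $\Sigma_-$ denote sums over $c\ne0$ with $K(c)>0$, respectively $K(c)<0$. By (8), $\Sigma_-P|K|\le\Sigma_+PK$. Since $|K|\le n$, $\Sigma_-PK^2\le n\,\Sigma_-P|K|\le n\,\Sigma_+PK$. As $P(0)K(0)^2=n^3$, (9) gives
$$\frac{n^4}{r+1}\le n^3+\Sigma_+PK^2+n\,\Sigma_+PK.\tag{11}$$

**Step 3: no short differences at all is impossible.** Suppose $P(c)=0$ for all $c\ne0$ with $K(c)>0$. Then $\Sigma_-P|K|\le\Sigma_+PK=0$, so $P(c)=0$ also when $K(c)<0$. So all off-diagonal entries of $Y^2$ vanish, $Y^2=nI$, and $n=\operatorname{rank}Y\le r+1$. But $M(r)>r+1$ for $r\ge4$ ($M(4)=8$, $M(5)=10$, and $M(r+2)=2M(r)>2r+2\geq r+3$), and $n\ge M(r)$. So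
$$P(c)>0\ \text{ for some } c\ne0\text{ with }K(c)>0.\tag{12}$$

**Step 4: inserting Lemma 7.** By Lemma 7 and (10), $\Sigma_+PK^2\le2\sum_{c\ne0}K^2=2(Nn-n^2)$ and $\Sigma_+PK\le2\Pi$ with $\Pi=\Sigma_+K$. The rows are distinct elements of $C$, so $N\ge n$. By (10) and Cauchy–Schwarz over the $N-1$ nonzero elements of $C$,
$$\Pi=\tfrac12\Big(\sum_{c\ne0}K+\sum_{c\ne0}|K|\Big)\le\tfrac12\Big[(N-n)+\sqrt{(N-1)(Nn-n^2)}\Big].$$
Dividing (11) by $n$ and inserting these bounds,
$$\frac{n^3}{r+1}\le n^2+3(N-n)+\sqrt{(N-1)\,n\,(N-n)}\ \le\ n^2+3N+N\sqrt n.\tag{13}$$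

## The contradiction, rank by rank

It remains to contradict (11), (12) or (13) for every $r\ge4$, using $n\ge M(r)$.

**Even $r\ge8$.** Here $N\le2^r$ and $n\ge2^{r/2+1}$, so $N\le n^2/4$. Then (13) gives $\frac{n^3}{r+1}\le n^2+\frac{n^2}4(3+\sqrt n)$, that is, $4n\le(r+1)(7+\sqrt n)$. As $n/(7+\sqrt n)$ is increasing in $n$, the inequality would also hold for $n_0=2^{r/2+1}$. For $r=8$, $n_0=32$: $4n_0=128$, but $9(7+\sqrt{32})<114$. When $r$ is replaced by $r+2$, $n_0$ doubles, so the left side doubles, while the right side grows by a factor at most $\frac{r+3}{r+1}\sqrt2\le\frac{11}9\sqrt2<2$. So the inequality fails for all even $r\ge8$, a contradiction.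

**Odd $r\ge7$.** Here $N\le2^{r-1}$ and $n\ge5\cdot2^{(r-3)/2}$, so $n^2\ge\frac{25}4\cdot2^{r-1}$ and $N\le\frac4{25}n^2$. Then (13) gives $25n\le(r+1)(37+4\sqrt n)$. Again $n/(37+4\sqrt n)$ is increasing, so it suffices to test $n_0=5\cdot2^{(r-3)/2}$. For $r=7$, $n_0=20$: $25n_0=500$, but $8(37+4\sqrt{20})<440$. When $r$ is replaced by $r+2$, the left side doubles and the right side grows by a factor at most $\frac{10}8\sqrt2<2$. Contradiction.

**$r=5$.** Here $10\le n\le N\le16$ and $N$ is a power of $4$, so $N=16$. The first inequality of (13) reads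
$$\frac{n^3}6-n^2\le3(16-n)+\sqrt{15n(16-n)} .$$
For $10\le n\le16$ the left side is increasing (its derivative is $\frac{n^2}2-2n>0$ for $n>4$) and equals $66.6\ldots$ at $n=10$. The right side is decreasing, since $n(16-n)$ decreases for $n\ge8$, and equals $18+\sqrt{900}=48$ at $n=10$. Contradiction.

**$r=4$.** Here $n\ge8$. If $c\ne0$, $K(c)>0$ and $P(c)>0$, then by Lemma 7 and IH $|H|\le M(3)-1=4$, but $|H|>n/2\ge4$. So there is no such $c$, contradicting (12).

**$r=6$.** Here $n\ge16$ and $N\le64$. If $c\ne0$, $K(c)>0$ and $P(c)>0$, then by Lemma 7 and IH $|H|\le M(5)-1=9$. Since $|H|=n-\operatorname{wt}(c)$, we get $K(c)=2|H|-n\le18-n$. There are at most $63$ such $c$, each with $P(c)\le2$.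

* If $n\ge18$, then there is no such $c$, contradicting (12).
* If $n=17$, then $K\le1$ for these $c$, so $\Sigma_+PK$ and $\Sigma_+PK^2$ are at most $2\cdot63=126$. Then (11) says $17^4/7\le4913+126+17\cdot126=7181$, but $17^4/7>11931$.
* If $n=16$, then $K\le2$ for these $c$, so $\Sigma_+PK\le4\cdot63=252$ and $\Sigma_+PK^2\le8\cdot63=504$. Then (11) says $16^4/7\le4096+504+16\cdot252=8632$, but $16^4/7>9362$.

So no reduced graph of rank $r\ge4$ has $M(r)$ or more vertices, given IH. With the small ranks $r\le3$ as the start, the induction is complete: a reduced graph of rank $r$ has at most $M(r)-1$ vertices. Together with Proposition 2 this proves Theorem 1, so $m(r)=M(r)-1$ for all $r\ge2$, and the conjecture is true. ∎
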